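# An entire function with a Julia set of dimension one and uniformly perfect Fatou boundaries

## 1. Small holes on a circle, and holes in Cantor clusters

Take $N\ge 3$ and $0<\delta\le\frac1{2N}$, and let $K$ be the union of the closed discs of radius $\delta$ centered at the $N$-th roots of unity. Two different centers have distance at least $2\sin(\pi/N)\ge 4/N$, so points of different discs have distance at least $4/N-2\delta\ge 3/N$, while points of the same disc have distance at most $2\delta$. Hence for every $a\in K$ the ring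
$$\{z: 2\delta<|z-a|<3/N\}$$
contains no point of $K$. The total diameter of the discs is $L=2\delta N$. The ratio of the inner to the outer radius of the empty ring is $2\delta N/3=L/3$. With $N=100$ and $\delta=10^{-6}$, the total diameter is $2\cdot10^{-4}$, and around each point the ring from $2\cdot 10^{-6}$ to $0.03$ is empty. For equally spaced holes the smallness of the total diameter and the emptiness of the rings are therefore one and the same number: if the first is small, the second is bad.

Now cluster. Let $K_0=[0,1]$ and $K_{n+1}=\frac1{10}K_n\cup\bigl(\frac9{10}+\frac1{10}K_n\bigr)$. The set $K_n$ consists of $2^n$ intervals of length $10^{-n}$, so its total length is $5^{-n}$. I claim that for every $n$, every $a\in K_n$ and every $0<r\le 1$ there is $b\in K_n$ with $r/20\le|b-a|\le r$.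

If $r\le 10^{-n}$, the interval of $K_n$ that contains $a$ contains $a+r/2$ or $a-r/2$. If $r>10^{-n}$, choose $l\in\{1,\dots,n\}$ with $10^{-l}<r\le10^{-l+1}$ and look at the interval $I$ of $K_l$ that contains $a$; its length is less than $r$. When $l<n$, take $b\in K_n$ in the one of the two intervals of $K_{l+1}$ inside $I$ that does not contain $a$; then $0.08\,r\le 8\cdot 10^{-l-1}\le|b-a|<r$. When $l=n$, take for $b$ the end of $I$ that is farther from $a$; then $|b-a|\ge\frac12 10^{-n}\ge r/20$.

So the ring ratio stays bounded by an absolute constant while the total length goes to $0$. A Cantor cluster unties the two numbers.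

The holes that interest us are those of a multiply connected domain that an entire function produces by itself, as a component of its Fatou set. These holes recur at all scales, and the functional equation decides where they sit. Can their positions be as evenly spread over the scales as in $K_n$, while everything together stays one-dimensional? That is the question of this lecture, and the answer will be yes, with clusters of the above kind.

## 2. Uniformly perfect boundaries and one-dimensional Julia sets: the statements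

Let $f$ be a transcendental entire function, that is, an entire function that is not a polynomial. The Fatou set $\mathcal F(f)$ is the union of all open discs on which the iterates $f,f^2,f^3,\dots$ form a normal family (the limit $\infty$ is allowed), and $\mathcal J(f)=\mathbb C\setminus\mathcal F(f)$ is the Julia set. I use these textbook facts. Both sets are completely invariant: $z\in\mathcal F$ if and only if $f(z)\in\mathcal F$. A Fatou component is a component of $\mathcal F$; its boundary lies in $\mathcal J$, and $f$ maps it into a Fatou component. A Fatou component that contains a Jordan curve with a point of $\mathcal J$ inside is multiply connected.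

Hausdorff measure and dimension are written $\mathcal H^1$ and $\dim$. A rectifiable curve has $\mathcal H^1$ at most its length, and a connected set with more than one point has positive $\mathcal H^1$. The spherical measure is obtained by replacing $|dz|$ by $2|dz|/(1+|z|^2)$. For example, the real line has infinite length but spherical length $\int 2\,dx/(1+x^2)=2\pi$.

**Definition (uniformly perfect).** A closed set $E\subset\mathbb C$ with at least two points is uniformly perfect if there is $\alpha\in(0,1)$ such that for all $a\in E$ and $0<r<\operatorname{diam}E$ the set $E$ meets $\{z:\alpha r\le|z-a|\le r\}$. If $\operatorname{diam}(E)=\infty$, the condition is required for all $r>0$.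

A connected closed set with more than one point is uniformly perfect with $\alpha=\frac12$: it has a point at distance at least $\frac12\operatorname{diam}E$ from $a$, so it meets the circle $|z-a|=r/2$. A set that fails is $\{0\}\cup\bigcup_{n\ge1}[2^{-n^2},2\cdot2^{-n^2}]$: at $a=0$ the ring between $2\cdot 2^{-(n+1)^2}$ and $2^{-n^2}$ is empty, with radius ratio $2^{-2n}\to0$. The constant $\alpha$ may depend on the set. The set $K$ of Section 1 is uniformly perfect for each fixed $N,\delta$; only the constant is bad. The condition has content when infinitely many scales are involved.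

The following is known.

* (a) Baker (1975): the Fatou set of a transcendental entire $f$ has no unbounded multiply connected components, so multiply connected Fatou components have compact boundaries. Moreover $\dim\mathcal J(f)\ge1$.
* (b) Bergweiler and Zheng have shown that multiply connected Fatou components can sometimes have uniformly perfect boundaries. On the other hand, $\mathcal J(f)$ itself is never uniformly perfect if there are multiply connected Fatou components.
* (c) There is a transcendental entire function with multiply connected Fatou components whose Julia set has finite 1-dimensional spherical Hausdorff measure, hence dimension $1$. In that example the boundaries of the multiply connected components are not uniformly perfect.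

The paper "A Transcendental Julia Set of Dimension 1" (http://www.math.stonybrook.edu/~bishop/papers/julia=1.pdf) is the source of the question: can one have $\dim\mathcal J(f)=1$ together with multiply connected Fatou components whose boundaries are all uniformly perfect?

**Theorem 1.** There is a transcendental entire function $f$ with $\dim\mathcal J(f)=1$ such that $\mathcal F(f)$ has multiply connected components and the boundary of every multiply connected Fatou component is uniformly perfect.

**Theorem 2 (additional properties of the same $f$; not needed for Theorem 1).**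
1. Every Fatou component of $f$ is bounded, multiply connected, and has uniformly perfect boundary.
2. $\mathcal J(f)$ has finite 1-dimensional spherical Hausdorff measure, and $0<\mathcal H^1(\mathcal J(f)\cap D(0,r))<\infty$ for all large $r$.
3. $\mathcal J(f)$ has packing dimension $1$; every bounded part of it has upper Minkowski dimension at most $1$.

Throughout, $D(a,r)$ is an open disc and $\varepsilon:=2^{-10}$. "Koebe" means the following classical statements for $\psi$ univalent on $D(a,\rho)$ and $|z-a|=x\rho$, $x<1$: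
$$\frac1{(1+x)^2}\le\frac{|\psi(z)-\psi(a)|}{|\psi'(a)||z-a|}\le\frac1{(1-x)^2},\qquad|\psi'(z)|\le|\psi'(a)|\frac{1+x}{(1-x)^3},\qquad\psi(D(a,\rho))\supset D\bigl(\psi(a),\tfrac14|\psi'(a)|\rho\bigr).$$
I also use $|e^x-1|\le e^{|x|}-1$ and $|e^x-1-x|\le e^{|x|}-1-|x|$ for complex $x$; in particular $\frac12|x|\le|e^x-1|\le2|x|$ for $|x|\le\frac12$. Finally $|\mathrm{Log}(1-x)|\le-\log(1-|x|)$ for $|x|<1$, which is at most $2|x|$ for $|x|\le\frac12$.

## 3. Simple zeros, multiple zeros, and the iterates of $u^2-2^{14}$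

**The layout.** We want $f$ to look like a monomial $Cz^d$ on a wide annulus around a circle $|z|=S$, and to send this circle near $|z|=S'$, where $S'=|C|S^d$. Then $|Cz^d|=S'(|z|/S)^d$. Somewhat farther out, near $|z|=R=aS$ with $352\le a\le512$, we place zeros, in a pattern symmetric under rotation by $2\pi/N$. Beyond them $f$ is again a monomial, of much higher degree. At the next level we have $S'$ and $R'=a'S'$ with $a'$ in the same range. Very large values will be absorbed by a Fatou component, so near $|z|=R$ the interesting points are those with $|f|<2R'\le2^{10}S'$. Put $w=z/R$, $\zeta=w^N$ with $N\ge d\ge 2$, and look at a sector, i.e. a component of $\{|1-\zeta|<\frac12\}$. There $|\mathrm{Log}\,\zeta|\le\log2$, so $\frac12\le|w|^d\le2$. Logarithms of points of different sectors differ by at least $(2\pi-2\log 2)/N\ge4.8/N$.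

**Simple zeros.** The first thing to try is $F=Cz^d(1-\zeta)$. Then $|F|=S'a^d|w|^d|1-\zeta|$, and $|F|<2^{10}S'$ forces $|1-\zeta|<2^{11}a^{-d}$. The spot around each zero where this holds has diameter at most $2^{13}a^{-d}/N$ in the coordinate $\log z$, while the other spots are at distance at least $4.8/N$. The total size is tiny, which is excellent for the dimension. But the empty ring has radius ratio at least $4.8\,a^d/2^{13}$, which is unbounded because $d\to\infty$ along the levels. This is the first situation of Section 1. A proof that finds Julia points with bounded gaps at every step stops exactly here.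

**Multiple zeros.** Try $F=Cz^d(1-\zeta)^d$. Now $|F|=S'(a|w||1-\zeta|)^d$. The spot contains $\{|1-\zeta|<\frac1{2a}\}$, since there $|F|<S'(|w|/2)^d\le S'$, and it is contained in $\{|1-\zeta|<2^{10/d}2^{1/N}/a\}$. Its size is a fixed proportion of the spacing, so the rings are fine. But, as $|\mathrm{Log}\,\zeta-\mathrm{Log}\,\zeta'|\ge\frac23|\zeta-\zeta'|$ on $D(1,\frac12)$ (proved at (9) below), the total logarithmic diameter of the $N$ spots is at least $\frac2{3a}$ at every level, and the sum over the levels diverges. Moreover $F$ is not injective on a spot: it has a zero of multiplicity $d$, so there are no inverse branches to work with.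

**Splitting the multiple zero.** Let $d=2^n$ and $u=A(1-\zeta)$. Then $u^d$ is the $n$-th iterate of $u\mapsto u^2$. Replace it by the $n$-th iterate of
$$h(u)=u^2-c,\qquad c=2^{14},\qquad A=2^9.$$
Seen from a distance the size is still exponential in $d$, as (h3) below says. But the single zero becomes a cluster of $2^n$ simple zeros. By hand: the zeros of $h$ are $\pm128$. The zeros of $h^2$ are $\pm\sqrt{16384\pm128}\approx\pm128.50,\ \pm127.50$: two pairs, with gap about $1$ inside a pair and $256$ between the pairs. Near the zeros $|h'|=|2u|\approx256$, so each generation doubles the number of spots and divides the sizes by about $256$. Total size: a factor of about $\frac1{128}$ per generation. Ring ratio: bounded by a constant. This is the set $K_n$ of Section 1 with $\frac1{256}$ in place of $\frac1{10}$.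

Here are the facts about $h$ that the proof needs, for $n\ge1$, $d=2^n$.

**(h1)** If $|u|>160$ then $|h(u)|\ge160^2-c=9216>160$, so $h^n(u)\ne0$. Hence the zeros $u_1,\dots,u_d$ of the monic polynomial $h^n$ satisfy $|u_i|\le160$.

**(h2)** If $|u|\ge182$ then $|h(u)|\ge182^2-c=16740>c>182$, so inductively $|h^n(u)|>c$. Thus $\{|h^n|<c\}\subset D(0,182)$. The critical values of $h^n$ are $h^i(0)$, $1\le i\le n$; as $h(0)=-c$, $h^2(0)=c^2-c$, and so on, all have modulus at least $c$. So $h^n:\{|h^n|<c\}\to D(0,c)$ is proper and unbranched, a covering of degree $2^n$ of a simply connected disc. Hence $\{|h^n|<c\}$ has $2^n$ components, each mapped conformally onto $D(0,c)$, and all inverse branches of $h^n$ are defined on all of $D(0,c)$.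

**(h3)** If $|u|\ge256$ then $c\le|u|^2/4$, so $|h(u)|\ge\frac34|u|^2$, i.e. $\frac34|h(u)|\ge(\frac34|u|)^2$, and $|h(u)|\ge256$. By induction $|h^n(u)|\ge(\frac34|u|)^d$.

By (h3) on the real axis, all $h^n(A)$ are positive. From $h^n(A)=\prod_i(A-u_i)$ with $|A-u_i|\ge352$, and from $h(x)\le x^2$ for real $x$, we get $352^d\le h^n(A)\le512^d$.

## 4. The infinite product

**Parameters.** Put $n_1=110$, $n_{k+1}=3n_k$, $d_k=2^{n_k}$ for $k\ge1$, $d_0=0$, $N_0=d_1$, $N_k=d_k^2-1$ for $k\ge1$. Then
$$d_{k+1}=d_k+N_kd_k=d_k^3\ (k\ge1),\qquad d_k\ge2^{110}\ (k\ge1),\qquad N_k\ge d_1\ (k\ge0).\tag{1}$$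
Here $d_k$ is the degree of the monomial before the $k$-th group of zeros. That group consists of $N_k$ clusters with $d_k$ zeros each (for $k=0$: $N_0$ single zeros). Put $a_k=h^{n_k}(A)^{1/d_k}\in[352,512]$. Let $R_0=1$, $S_1=2^{20}$, $\lambda=2^{16}S_1$, $C_0=\lambda$, $C_1=-\lambda$ and, for $k\ge1$,
$$R_k=a_kS_k,\qquad S_{k+1}=|C_k|S_k^{d_k},\qquad C_{k+1}=C_k(A/a_k)^{d_k}R_k^{-N_kd_k}.$$

**Growth.** This computation makes all annuli below very thick. Since $|C_k|a_k^{-d_k}=S_{k+1}(a_kS_k)^{-d_k}=S_{k+1}R_k^{-d_k}$, we have $|C_{k+1}|=S_{k+1}A^{d_k}R_k^{-d_{k+1}}$, and hence for $k\ge1$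
$$S_{k+2}=S_{k+1}A^{d_k}(S_{k+1}/R_k)^{d_{k+1}},\qquad|C_{k+1}|(2R_k)^{d_{k+1}}=S_{k+1}A^{d_k}2^{d_{k+1}}.\tag{2}$$
First, $S_2=\lambda S_1^{d_1}$, so $S_2/S_1=2^{20d_1+16}$. If $S_{k+1}\ge2^{20d_k}S_k$, then $S_{k+1}/R_k\ge2^{20d_k-9}\ge2^{20}$ because $a_k\le2^9$, and (2) gives $S_{k+2}\ge2^{20d_{k+1}}S_{k+1}$. Also $S_1=2^{20}R_0$ and $a_{k+1}\ge2^8$. By induction
$$S_{k+1}\ge2^{20d_k}S_k,\quad S_{k+1}\ge2^{20d_k-9}R_k\ (k\ge1);\qquad S_{k+1}\ge2^{20}R_k,\quad R_{k+1}\ge2^{28}R_k\ (k\ge0).\tag{3}$$

**The function.** Put $\zeta_k=(z/R_k)^{N_k}$, $Q_0=1-\zeta_0$, $Q_k=h^{n_k}(A(1-\zeta_k))/h^{n_k}(A)$ for $k\ge1$, and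
$$f=\lambda\prod_{k\ge0}Q_k.$$

Next come the two asymptotic forms of a factor. For $k\ge1$ we have $Q_k=\prod_i\bigl(1-\frac{A\zeta_k}{A-u_i}\bigr)$ with $|A/(A-u_i)|\le\frac{512}{352}<\frac32$. Also $A(1-\zeta_k)-u_i=-A\zeta_k\bigl(1-\frac{A-u_i}{A\zeta_k}\bigr)$ with $|A-u_i|/A\le\frac{672}{512}<\frac32$. Since $d_k$ is even and $|\mathrm{Log}(1-x)|\le2|x|$ for $|x|\le\frac12$,
$$Q_k=e^q,\ |q|\le3d_k|\zeta_k|\ \ (|\zeta_k|\le\tfrac13);\qquad Q_k=(A/a_k)^{d_k}\zeta_k^{d_k}e^{\tilde q},\ |\tilde q|\le3d_k/|\zeta_k|\ \ (|\zeta_k|\ge3).\tag{4}$$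
Likewise $Q_0=-\zeta_0e^{\tilde q}$ with $|\tilde q|\le2/|\zeta_0|$ for $|\zeta_0|\ge2$. The functions $q,\tilde q$ are sums of logarithms and are holomorphic.

On $|z|\le R_j/2$ we have $|\zeta_j|\le2^{-N_j}$, and $\sum_j 3d_j2^{-N_j}<\infty$, so the product converges locally uniformly. Thus $f$ is entire, $f(0)=\lambda\neq0$, and $f$ has infinitely many zeros, so $f$ is transcendental.

**Lemma 1.** Put $R_{-1}=0$.
(a) For $k\ge0$, on $2R_{k-1}\le|z|\le R_{k+1}/2$: $f=C_kz^{d_k}Q_ke^{\eta_k^*}$ with $\eta_k^*$ holomorphic, $|\eta_k^*|\le\varepsilon$.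
(b) For $k\ge1$, on $V_k=\{2R_{k-1}\le|z|\le R_k/2\}$: $f=C_kz^{d_k}e^{\eta_k}$ with $\eta_k$ holomorphic, $|\eta_k|\le\varepsilon$; and $|z\eta_k'(z)|\le2\varepsilon$ for $4R_{k-1}\le|z|\le R_k/4$.

*Proof.* The aim is to replace every factor but the $k$-th by its leading term. If $|z|\le R_j/2$ then $|\zeta_j|\le2^{-N_j}$; if $|z|\ge2R_j$ then $|\zeta_j|\ge2^{N_j}$. In (a) we have $|z|\ge2R_j$ for $0\le j<k$ and $|z|\le R_j/2$ for $j>k$; in (b) also $|z|\le R_k/2$. Replace $Q_j$ by its leading term if $|z|\ge2R_j$ and by $1$ if $|z|\le R_j/2$. As $N_j\ge d_j$ for $j\ge 1$, (4) bounds the total error in the logarithm by $2\cdot2^{-d_1}+\sum_{j\ge1}3d_j2^{-d_j}<\varepsilon$. The product of $\lambda$ and the leading terms with $j<k$ is $C_kz^{d_k}$: for $k=1$ it is $\lambda\cdot(-z^{N_0})=C_1z^{d_1}$, and the factor $j\geq 1$ contributes $(A/a_j)^{d_j}R_j^{-N_jd_j}z^{N_jd_j}$, which turns $C_jz^{d_j}$ into $C_{j+1}z^{d_{j+1}}$. For the last claim, $D(z,|z|/2)\subset V_k$, so Cauchy's estimate gives $|\eta_k'(z)|\le\varepsilon/(|z|/2)$.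 $\square$

Since $|C_k|S_k^{d_k}=S_{k+1}$, on $V_k$
$$|f(z)|=S_{k+1}(|z|/S_k)^{d_k}e^{\mathrm{Re}\,\eta_k}.\tag{5}$$

## 5. Absorbing annuli, cells, and levels

Let
$$W_k=\{2R_k\le|z|\le S_{k+1}/2\}\ (k\ge0),\quad\mathcal W=\bigcup_kW_k,\qquad Y_k=\{S_k/2<|z|<2S_k\}\ (k\ge1).$$
By (3) and $a_k\ge352$, $W_k\subset V_{k+1}$ and $Y_k\subset V_k$. Note also $16R_{k+1}\le2^{13}S_{k+1}$, which will be used constantly.

**Lemma 2.** (a) If $|z|\le S_{k+1}/2$ then $|f(z)|<S_{k+2}/4$ $(k\ge0)$. (b) $f(W_k)\subset\operatorname{int}W_{k+1}$. (c) If $k\ge1$ and $2S_k\le|z|\le R_k/2$ then $|f(z)|\ge16R_{k+1}$.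

*Proof.* (a) On $|z|=S_{k+1}/2$, (5) gives $|f|\le S_{k+2}2^{-d_{k+1}}e^\varepsilon<S_{k+2}/4$; use the maximum principle. (b) The upper bound is (a). For the lower bound, on $W_k\subset V_{k+1}$ we have $|f|\ge e^{-\varepsilon}|C_{k+1}|(2R_k)^{d_{k+1}}$, which is $e^{-\varepsilon}S_{k+1}A^{d_k}2^{d_{k+1}}$ for $k\ge1$ by (2), and $e^{-\varepsilon}\lambda2^{d_1}$ for $k=0$. Both are at least $2^{13}S_{k+1}\ge16R_{k+1}$. (c) By (5), $|f|\ge S_{k+1}2^{d_k}e^{-\varepsilon}\ge2^{13}S_{k+1}$. $\square$

**Definition (sectors).** The sectors of level $k\ge0$ are the $N_k$ components of $\{|1-\zeta_k|<\frac12\}$. Each is mapped conformally by $\zeta_k$ onto $D(1,\frac12)$, and in it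
$$\log(z/R_k)=\tfrac1{N_k}\mathrm{Log}\,\zeta_k+\tfrac{2\pi il}{N_k},\qquad|\mathrm{Log}\,\zeta_k|\le\log2 .$$
So $\log z$ varies by at most $2\log2/N_k<1.4/N_k$ in a sector, and sectors of level $k$ lie in $R_k/2<|z|<2R_k$.

**Lemma 3.** Let $k\ge0$. The set of $z$ with $|f(z)|<16R_{k+1}$ and ($|z|\le2$ if $k=0$; $R_k/2\le|z|\le2R_k$ if $k\ge1$) is a disjoint union of open sets $\hat Z$, each inside a sector and mapped conformally onto $D(0,16R_{k+1})$ by $f$. If $k=0$, each sector contains exactly one $\hat Z$. For $k\ge1$ write $u=A(1-\zeta_k)$, $n=n_k$. On each sector $f=S_{k+1}\omega\,h^n(u)e^\theta$ with $|\omega|=1$ constant, $\theta$ holomorphic, $|\theta|\le2^{-9}$, and each component $P$ of $\{|h^n(u)|<c\}$ (in the sector) contains exactly one $\hat Z$.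

*Proof.* Let $k\ge1$, $w=z/R_k$, $d=d_k$, $N=N_k$.

**Step 1: off the sectors $f$ is large.** By Lemma 1(a), $Q_k=h^n(u)/a_k^d$ and $|C_k|R_k^d=S_{k+1}a_k^d$, we have $|f|=S_{k+1}|w|^d|h^n(u)|e^{\mathrm{Re}\,\eta_k^*}$. If $|1-\zeta_k|\ge\frac12$, then $|u|\ge256$, and (h3) gives $|f|\ge S_{k+1}2^{-d}192^de^{-\varepsilon}\ge2^{13}S_{k+1}\ge16R_{k+1}$.

**Step 2: the formula in a sector.** Here $w^d=\mathrm{const}\cdot\exp(\frac dN\mathrm{Log}\,\zeta_k)$ with a unimodular constant. So the formula for $f$ holds with $\theta=\frac dN\mathrm{Log}\,\zeta_k+\eta_k^*$ and $|\theta|\le\frac dN\log2+\varepsilon\le2^{-9}$.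

**Step 3: one conformal preimage in each $P$.** In the coordinate $u$ the sector is $|u|<256$, and the components $P$ lie in $|u|<182$ by (h2). On $P$ the function $v=h^n(u)$ is a conformal coordinate with values in $D(0,c)$. Let $|y|<c/2$. On $|v|=r$ with $r<c$ close to $c$, $|ve^\theta-v|\le0.004\,r<r-c/2\le|v-y|$. By Rouché's theorem $ve^\theta=y$ has exactly one solution in $|v|<r$; let $r\to c$. Since $16R_{k+1}\le2^{13}S_{k+1}=\frac c2S_{k+1}$, the open set $\hat Z=\{z\in P:|f|<16R_{k+1}\}$ is mapped bijectively, hence conformally, onto $D(0,16R_{k+1})$. In the sector off the sets $P$, $|f|\ge S_{k+1}ce^{-2^{-9}}>16R_{k+1}$.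

**Step 4: level $0$.** On $|z|\le2$, $f=\lambda(1-\zeta_0)e^{\eta_0^*}$, and $16R_1\le2^{13}S_1=\lambda/8$. If $|1-\zeta_0|\ge\frac12$ then $|f|\ge\lambda e^{-\varepsilon}/2>16R_1$. In a sector use the coordinate $v=1-\zeta_0$, $|v|<\frac12$, and Rouché as in Step 3 with $|y|<\frac18$. $\square$

**Definition (cells, the set $\mathcal T$, level).** For each $\hat Z$ of level $k$ the set $Z=\{z\in\hat Z:|f(z)|<2R_{k+1}\}$ is a cell of level $k$; thus $f:Z\to D(0,2R_{k+1})$ is conformal. Let $Z_k$ be the union of the cells of level $k$ and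
$$\mathcal T=\bigcup_{k\ge1}Y_k\cup\bigcup_{k\ge0}Z_k.$$
Points of $Y_k\cup Z_k$ have level $k$.

Cells of level $k\ge1$ lie in $2S_k<R_k/2<|z|<2R_k$, cells of level $0$ in $\frac12<|z|<2$. Ordered by modulus, the sets are $Z_0,W_0,Y_1,Z_1,W_1,Y_2,Z_2,W_2,\dots$; they are pairwise disjoint, and $|z|>\frac12$ on $\mathcal T$.

If $z\notin\mathcal T\cup\mathcal W$, then either $|z|<2$ and $z\notin Z_0$ (put $k=0$), or $2S_k\le|z|<2R_k$ and $z\notin Z_k$ for some $k\ge1$. Lemma 2(a) gives $|f(z)|<S_{k+2}/2$. Lemma 2(c) and Lemma 3 give $|f(z)|\ge2R_{k+1}$, since a point of the region of Lemma 3 with $|f|<2R_{k+1}$ lies in a cell. So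
$$z\notin\mathcal T\cup\mathcal W\ \Longrightarrow\ f(z)\in\mathcal W.\tag{6}$$

Now let $a,f(a)\in\mathcal T$. If $a\in Y_k$, then by (5) $S_{k+1}2^{-d_k}e^{-\varepsilon}\le|f(a)|\le S_{k+1}2^{d_k}e^\varepsilon$, and by (3) this lies in $[2R_k,S_{k+2}/2]$. The only parts of $\mathcal T$ there are $Y_{k+1}$ and $Z_{k+1}$. If $a\in Z_k$, then $|f(a)|<2R_{k+1}$. Hence
$$a\in Y_k\Rightarrow f(a)\text{ has level }k+1;\qquad a\in Z_k\Rightarrow f(a)\text{ has level}\le k+1.\tag{7}$$

**Lemma 4 (logarithmic coordinates).** Let $k\ge1$, $T=\{|\mathrm{Re}\,\tau|<\log4\}$. There is $\Phi_k(\tau)=d_k\tau+i\beta_k+e_k(\tau)$ on $T$ with $e_k$ holomorphic, $|e_k|\le\varepsilon$, $|e_k'|\le2\varepsilon$, $f(S_ke^\tau)=S_{k+1}e^{\Phi_k(\tau)}$ and $\Phi_k(\tau+2\pi i)=\Phi_k(\tau)+2\pi id_k$. For every $s$ with $|\mathrm{Re}\,s|<d_k$ there is exactly one $\tau=:\Psi_k(s)\in T$ with $\Phi_k(\tau)=s$. The map $\Psi_k$ is holomorphic, $|\Psi_k'|\le1/(d_k-2\varepsilon)$, $|\mathrm{Re}\,\Psi_k(s)|\le(|\mathrm{Re}\,s|+\varepsilon)/d_k$,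 and $\Psi_k(s+2\pi id_k)=\Psi_k(s)+2\pi i$.

*Proof.* Take $e_k(\tau)=\eta_k(S_ke^\tau)$, $\beta_k=\arg C_k$. The strip $T$ corresponds to $\{S_k/4<|z|<4S_k\}\subset\{4R_{k-1}\le|z|\le R_k/4\}$, so Lemma 1(b) gives the bounds ($e_k'(\tau)=z\eta_k'(z)$), and $|C_k|S_k^{d_k}=S_{k+1}$ gives the formula. Solutions of $\Phi_k(\tau)=s$ are the fixed points of $\tau\mapsto(s-i\beta_k-e_k(\tau))/d_k$. This map sends $T$ into the closed strip $\{|\mathrm{Re}\,\tau|\le(|\mathrm{Re}\,s|+\varepsilon)/d_k\}\subset\{|\mathrm{Re}\,\tau|\le1+\varepsilon\}\subset T$ and is a contraction with factor $2\varepsilon/d_k$. This gives existence, uniqueness and the bound for $\mathrm{Re}\,\Psi_k$. So $\Phi_k$ maps $T\cap\{|\mathrm{Re}\,\Phi_k|<d_k\}$ bijectively onto $\{|\mathrm{Re}\,s|<d_k\}$; the inverse is holomorphic with $|\Psi_k'|=1/|\Phi_k'|\le1/(d_k-2\varepsilon)$. The last formula follows from uniqueness. $\square$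

**Lemma 5.** Let $a,f(a)\in\mathcal T$. There is a univalent branch $g$ of $f^{-1}$ on $D(f(a),|f(a)|/2)$ with $g(f(a))=a$ and image in $D(a,|a|/100)$. In particular $f'(a)\ne0$. If $a\in Z_k$, the image lies in $D(a,3|a|/N_k)$.

*Proof.* *Case $a\in Y_k$.* Write $a=S_ke^{\tau_0}$, $|\mathrm{Re}\,\tau_0|<\log2$, $s_0=\Phi_k(\tau_0)$. By (7), $f(a)$ has level $k+1$, so $S_{k+1}/2<|f(a)|<2R_{k+1}\le1024S_{k+1}$ and therefore $|\mathrm{Re}\,s_0|<7$. For $y\in D(f(a),|f(a)|/2)$ put $s(y)=s_0+\mathrm{Log}(y/f(a))$; then $|s(y)-s_0|\le\log2$ and $|\mathrm{Re}\,s(y)|<8<d_k$. Let $g(y)=S_k\exp\Psi_k(s(y))$. Then $f(g(y))=S_{k+1}e^{s(y)}=y$, so $g$ is univalent, and $g(f(a))=a$ because $\Psi_k(s_0)=\tau_0$ by uniqueness. Since $|\Psi_k(s(y))-\tau_0|\le\log2/(d_k-1)$, the image is in $D(a,|a|/100)$.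

*Case $a\in Z_k$.* Here $0<|f(a)|<2R_{k+1}$, so $D(f(a),|f(a)|/2)\subset D(0,3R_{k+1})$. Take $g=(f|_{\hat Z})^{-1}$. In the sector $\log z$ varies by less than $1.4/N_k$, and $|e^x-1|\le2|x|$, so the image lies in $D(a,3|a|/N_k)\subset D(a,|a|/100)$. $\square$

By Schwarz's lemma, $g$ maps $D(f(a),x|f(a)|/2)$ into $D(a,x|a|/100)$ for $x\le1$. Each composition thus gains a factor $\frac1{50}$:

**Lemma 6.** If $a_i=f^i(a)\in\mathcal T$ for $0\le i\le m$, there is a univalent branch $G_m$ of $f^{-m}$ on $D(a_m,|a_m|/2)$ with $G_m(a_m)=a$ and image in $D(a,50^{-m}|a|)$.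

## 6. The Julia set as a set of itineraries

Let $\Lambda=\{z:f^m(z)\in\mathcal T\text{ for all }m\ge0\}$. We need one bounded orbit in it. Fix a set $\hat Z$ of level $0$. The inverse $D(0,16R_1)\to\hat Z\subset D(0,2)$ of $f|_{\hat Z}$ maps $\overline{D(0,2)}$ into itself, so by Brouwer's theorem it has a fixed point $q$: $f(q)=q$, $|q|<2$. As $|f(q)|<2<2R_1$, $q$ lies in a cell, so $q\in\Lambda$.

**Lemma 7.** $\mathcal J(f)=\Lambda$, $\mathcal W\subset\mathcal F(f)$, and $f'\ne0$ on $\mathcal J(f)$.

*Proof.* **Step 1: everything outside $\Lambda$ is in the Fatou set.** By Lemma 2(b), a neighborhood of any point of $W_k$ is mapped into $\operatorname{int}W_{k+1}$, and $f^n(W_{k+1})\subset W_{k+1+n}$. So $f^n\to\infty$ uniformly on that neighborhood, and $\mathcal W\subset\mathcal F$. If $z\notin\Lambda$, some $f^m(z)\notin\mathcal T$, and then $f^m(z)$ or, by (6), $f^{m+1}(z)$ lies in $\mathcal W$. By complete invariance $z\in\mathcal F$.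

**Step 2: a disc around a point of $\Lambda$ contains both an escaping orbit and an orbit that lands on $q$, after blowing up.** Let $a\in\Lambda$, $a_m=f^m(a)$, $D_m=D(a_m,|a_m|/2)$. I claim that $f(D_m)$ contains a point of $\mathcal W$, and that $f(D_m)$ or $f^2(D_m)$ contains $q$.

If $a_m\in Z_k$, then $D_m$ contains the corresponding $\hat Z$, because $\log z$ varies by less than $1.4/N_k$ on it; and $f(\hat Z)=D(0,16R_{k+1})$ contains $q$ and points of $W_{k+1}$. If $a_m\in Y_k$, write $a_m=S_ke^{\tau_0}$, $s_0=\Phi_k(\tau_0)$; as in Lemma 5, $|\mathrm{Re}\,s_0|<7$. For $|s-s_0|<0.3d_k$ we have $|\mathrm{Re}\,s|<d_k$ and $|\Psi_k(s)-\tau_0|<0.4$, and $e^{0.4}-1<\frac12$, so $S_k\exp\Psi_k(s)\in D_m$. Hence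
$$f(D_m)\supset S_{k+1}\exp D(s_0,0.3d_k)\supset\{S_{k+1}\le|y|\le4R_{k+1}\}.$$
For the last inclusion, such a $y$ is $S_{k+1}e^s$ with $0\le\mathrm{Re}\,s<8$ (as $4R_{k+1}\le2048S_{k+1}$) and $|\mathrm{Im}(s-s_0)|\le\pi$, so $|s-s_0|<20<0.3d_k$. This annulus contains points of $W_{k+1}$ and all cells of level $k+1$, which $f$ maps onto $D(0,2R_{k+2})\ni q$. This proves the claim.

**Step 3: conclusion.** By Lemma 6 every disc $B\ni a$ contains $G_m(D_m)$ for large $m$. So it contains a point $p_1$ with an iterate in $\mathcal W$, so that $f^n(p_1)\to\infty$, and a point $p_2$ with $f^n(p_2)=q$ for all large $n$. If $(f^n)$ were normal on $B$, a subsequential limit would be $\infty$ at $p_1$, hence identically $\infty$ on $B$, contradicting its value $q$ at $p_2$. So $a\in\mathcal J$. The claim on $f'$ is Lemma 5. $\square$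

The next lemma describes the points that stay in the $Y$'s forever. If $f$ were exactly $C_kz^{d_k}$ on each $V_k$, the answer would be the circle $|z|=S_k$. The proof is a graph transform.

**Lemma 8 (curves).** For $k\ge1$ there is a $2\pi$-periodic $\varphi_k:\mathbb R\to\mathbb R$, Lipschitz with constant $\le1$, $|\varphi_k|\le1/d_k$, such that the Jordan curve $\gamma_k=\{S_ke^{\varphi_k(y)+iy}\}\subset Y_k$ around $0$ satisfies $f(\gamma_k)\subset\gamma_{k+1}$, and
$$\gamma_k=\{z:f^m(z)\in Y_{k+m}\ \text{for all}\ m\ge0\}.$$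
In particular $\gamma_k\subset\mathcal J(f)$.

*Proof.* **Step 1: pulling back one graph.** Let $\psi$ be $2\pi$-periodic with Lipschitz constant $L\le1$ and $|\psi|\le8$. For fixed $y$ let $E(x)=\mathrm{Re}\,\Phi_k(x+iy)-\psi(\mathrm{Im}\,\Phi_k(x+iy))$. For $x<x'$ in $(-\log4,\log4)$ the real part of $\Phi_k$ grows by at least $(d_k-2\varepsilon)(x'-x)$ and the imaginary part changes by at most $2\varepsilon(x'-x)$, so
$$E(x')-E(x)\ge(d_k-4\varepsilon)(x'-x).\tag{8}$$
Also $E(-\frac12)\le-\frac{d_k}2+\varepsilon+8<0<E(\frac12)$. So $E$ has a unique zero $x=:\varphi(y)$, and $|\varphi|<\frac12$. Call $\varphi$ the pullback of $\psi$ (from level $k+1$ to level $k$). It is $2\pi$-periodic, because $\Phi_k(\tau+2\pi i)=\Phi_k(\tau)+2\pi id_k$. Since $|E(0)|\le\sup|\psi|+\varepsilon$, (8) gives $|\varphi|\le(\sup|\psi|+\varepsilon)/(d_k-4\varepsilon)$.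

**Step 2: Lipschitz constants.** We need them to stay at most $1$ under repeated pullback. For two points of the graph of $\varphi$ with differences $\Delta x,\Delta y$ we have $|\mathrm{Re}\,\Delta\Phi|\le L|\mathrm{Im}\,\Delta\Phi|$ and $|\Delta\Phi-d_k\Delta\tau|\le2\varepsilon(|\Delta x|+|\Delta y|)$. So
$$d_k|\Delta x|-2\varepsilon(|\Delta x|+|\Delta y|)\le L\bigl(d_k|\Delta y|+2\varepsilon(|\Delta x|+|\Delta y|)\bigr),$$
hence
$$|\Delta x|\le\frac{Ld_k+4\varepsilon}{d_k-4\varepsilon}|\Delta y|\le\Bigl(L+\frac{16\varepsilon}{d_k}\Bigr)|\Delta y|.$$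
Since $\sum_k16\varepsilon/d_k<1$, pulling back a constant function of modulus $\le8$ from level $k+m$ down to level $k$ keeps all Lipschitz constants $\le1$ (and all sup norms $\le8$).

**Step 3: pullback contracts.** If $\psi_1,\psi_2$ have sup-distance $\Delta$, pullbacks $\varphi^1,\varphi^2$ and functions $E_1,E_2$, then $|E_2(\varphi^1(y))|=|E_2(\varphi^1(y))-E_1(\varphi^1(y))|\le\Delta$, while $E_2(\varphi^2(y))=0$. So $|\varphi^1-\varphi^2|\le\Delta/(d_k-4\varepsilon)$ by (8).

**Step 4: the limit.** Let $\varphi_k^{(m)}$ be the pullback of the zero function from level $k+m$ to level $k$. Then $\varphi_k^{(m+1)}$ and $\varphi_k^{(m)}$ are the $m$-fold pullbacks of $\varphi_{k+m}^{(1)}$ and $0$, so $|\varphi_k^{(m+1)}-\varphi_k^{(m)}|\le\frac12\prod_{l<m}(d_{k+l}-4\varepsilon)^{-1}$. Hence $\varphi_k^{(m)}\to\varphi_k$ uniformly as $m\to\infty$, $\varphi_k$ is Lipschitz with constant $\le1$, $|\varphi_k|\le\frac12$, and $\varphi_k$ is the pullback of $\varphi_{k+1}$ by Step 3. So $|\varphi_k|\le(\frac12+\varepsilon)/(d_k-4\varepsilon)\le1/d_k$.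 That $\varphi_k$ is the pullback of $\varphi_{k+1}$ means $f(\gamma_k)\subset\gamma_{k+1}$, and "$\subset$" in the displayed formula follows.

**Step 5: nothing else stays in the $Y$'s.** Let $f^m(z)\in Y_{k+m}$ for all $m$, $z=S_ke^{\tau_0}$ with $|\mathrm{Re}\,\tau_0|<\log 2$, $\tau_{m+1}=\Phi_{k+m}(\tau_m)$. Then $f^m(z)=S_{k+m}e^{\tau_m}$ and $|\mathrm{Re}\,\tau_m|<\log2$ for all $m$. Let $\Delta_m=|\mathrm{Re}\,\tau_m-\varphi_{k+m}(\mathrm{Im}\,\tau_m)|$. With $\psi=\varphi_{k+m+1}$ and $y=\mathrm{Im}\,\tau_m$ we have $\Delta_{m+1}=|E(\mathrm{Re}\,\tau_m)|$ and $E(\varphi_{k+m}(y))=0$, so (8) gives $\Delta_{m+1}\ge(d_{k+m}-4\varepsilon)\Delta_m$. But $\Delta_m\le2$ for all $m$, so $\Delta_0=0$. Finally $\gamma_k\subset\Lambda=\mathcal J$. $\square$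

Let $\Omega_k$ $(k\ge0)$ be the Fatou component that contains $W_k$. Then $f^m(\Omega_k)\subset\Omega_{k+m}$. A circle around $0$ in $W_k$ surrounds $q\in\mathcal J$, so $\Omega_k$ is multiply connected. Since $\gamma_k,\gamma_{k+1}\subset\mathcal J$, $\Omega_k$ lies between $\gamma_k$ and $\gamma_{k+1}$ (inside $\gamma_1$ if $k=0$). Every Fatou component $V$ is connected and misses all $\gamma_k$; a point of $V$ lies inside $\gamma_k$ for large $k$, so $V$ does. Hence every Fatou component is bounded.

**Definition (climbing).** A point $a\in\mathcal J$ is climbing if $\mathrm{level}(a_{m+1})=\mathrm{level}(a_m)+1$ for all $m\ge0$, where $a_m=f^m(a)$.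

Points of $\gamma_k$ are climbing; the fixed point $q$, of level $0$ forever, is not.

**Lemma 9.** Every $a\in\partial\Omega_k$ is climbing.

*Proof.* We have $a_m\in\overline{\Omega_{k+m}}\cap\mathcal J=\partial\Omega_{k+m}$. So $a_m$ lies in $\mathcal T$ and in the closed region between $\gamma_{k+m}$ and $\gamma_{k+m+1}$ (inside $\gamma_1$ if $k+m=0$). This region contains no point of $Z_{k+m+1}$, so the level of $a_m$ is $k+m$ or $k+m+1$, and in the latter case $a_m\in Y_{k+m+1}$, whence $a_{m+1}$ has level $k+m+2$ by (7). If $a_m$ has level $k+m$, then $a_{m+1}$ has level $\le k+m+1$ by (7) and level in $\{k+m+1,k+m+2\}$ by the same description for $m+1$. So it has level $k+m+1$. $\square$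

## 7. Julia points at every scale

For $a\in\mathcal J$ let $\sigma(a)=\dfrac{|f(a)|}{|a||f'(a)|}$, and let $M=2^{25}$. The number $\sigma(a)|a|$ is the scale at $a$ that $f$ blows up to the scale $|f(a)|$; for $f=Cz^d$ it is $|a|/d$. The next lemma finds Julia points at all scales between $\sigma(a)|a|$ and $|a|$, and iteration will do the rest. In this lemma the clusters enter.

**Lemma 10.** Let $a\in\mathcal J$ have level $j$ and $f(a)$ level $j+1$. Then $\sigma(a)\le M^{-4}$, and for every $s\in[M\sigma(a)|a|,|a|/M]$ there is $b\in\mathcal J$ with $s/M\le|b-a|\le s$.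

*Proof.* Note $S_{j+1}/2<|f(a)|<2R_{j+1}\le1024S_{j+1}$. Write $\sigma=\sigma(a)$.

**Step 1: $a\in Y_j$; the curve $\gamma_j$ provides the points.** By Lemma 1(b), $\sigma=1/|d_j+a\eta_j'(a)|\in[\frac1{2d_j},\frac2{d_j}]$, so $\sigma\le2^{-109}\le M^{-4}$. Write $a=S_je^\tau$ with $|\mathrm{Re}\,\tau|<\log2$. Since $|\mathrm{Re}\,\Phi_j(\tau)|<7$, we get $|\mathrm{Re}\,\tau|\le8/d_j$. As $|\varphi_j|\le1/d_j$, the point of $\gamma_j$ on the ray from $0$ through $a$ has distance $\le10|a|/d_j\le20\sigma|a|$ from $a$. The point of $\gamma_j$ on the opposite ray has distance $>|a|$. As $\gamma_j$ is connected, every circle $|b-a|=s$ with $20\sigma|a|\le s\le|a|$ meets $\gamma_j\subset\mathcal J$.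

From now on $a\in Z_j$ and $N=N_j$. By Lemma 5 and Schwarz, $|g'(f(a))|\le\frac{3|a|/N}{|f(a)|/2}$, so $\sigma\le6/N\le2^{-107}\le M^{-4}$.

**Step 2: scales $20|a|/N\le s\le|a|$; the other sectors provide the points.** Every sector of level $j$ contains a cell, which $f$ maps onto $D(0,2R_{j+1})\ni q$; hence it contains a point of $\mathcal J$. For $1\le p\le N/20$ let $b_p$ be such a point in the sector obtained from that of $a$ by rotation by $2\pi p/N$. Then $b_p/a=e^x$ with
$$|x|\in\tfrac1N[2\pi p-2\log2,\ 2\pi p+2\log2]\subset[4.8p/N,\ 7.7p/N],\qquad|x|<0.4.$$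
Since $|e^x-1-x|\le\frac{e^{0.4}-1.4}{0.4}|x|\le0.24|x|$, we get $3p/N\le|b_p-a|/|a|\le10p/N$. Take $p=\lfloor sN/(20|a|)\rfloor\in[1,N/20]$; then $\frac{sN}{40|a|}\le p\le\frac{sN}{20|a|}$, and $s/20\le|b_p-a|\le s$.

**Step 3: $j=0$ needs nothing more.** In the sector $f=\lambda ve^\theta$ with $v=1-\zeta_0$ and $|\theta|\le\varepsilon$ on $|v|<\frac12$. From $2^{-17}<|f(a)|/\lambda<2^{-6}$ we get $2^{-18}\le|v(a)|\le\frac1{60}$. At $a$, $|dv/dz|=N|\zeta_0|/|a|\le2N/|a|$ and, by Cauchy, $|d\theta/dv|\le1$. So $|f'/f|(a)\le\frac{2N}{|a|}(2^{18}+1)\le2^{20}N/|a|$, i.e. $\sigma|a|\ge2^{-20}|a|/N$. Then $s\ge M\sigma|a|$ implies $s\ge32|a|/N$, and Step 2 applies.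

It remains to treat $j\ge1$ and $M\sigma|a|\le s\le20|a|/N$. The points come from the cluster that contains $a$.

**Step 4: the coordinate $u$ measures distances in a sector.** Use $u=A(1-\zeta_j)$, $|u|<256$, on the sector of $a$. For $\zeta\in D(1,\frac12)$, $1/\zeta$ lies in the disc with diameter $[\frac23,2]$, so $\mathrm{Re}\frac1\zeta\ge\frac23$ and $|\frac1\zeta|\le2$. Integrating $1/\zeta$ along segments, $|\mathrm{Log}\,\zeta-\mathrm{Log}\,\zeta'|\in|\zeta-\zeta'|\,[\frac23,2]$. As $|\zeta-\zeta'|=|u-u'|/512$, for $z,z'$ in the sector (with the branch of $\log$ on the sector)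
$$|\log z-\log z'|\in\frac{|u(z)-u(z')|}N\Bigl[\frac1{768},\frac1{256}\Bigr].\tag{9}$$
Since $\frac12|x|\le|e^x-1|\le2|x|$ for $|x|\le\frac12$, it follows that for $z$ in the sector
$$|z-a|\in\frac{|a||u(z)-u(a)|}N\Bigl[\frac1{1536},\frac1{128}\Bigr].\tag{10}$$

**Step 5: the orbit of $u(a)$ under $h$ stays near $\pm128$.** Let $n=n_j$, $u_i=h^i(u(a))$, $v=u_n$. From $f(a)=S_{j+1}\omega ve^\theta$ (Lemma 3) and the bounds for $|f(a)|$ we get $0.49\le|v|\le1100$. For $0\le i\le n-1$ we have $|u_i^2-c|=|u_{i+1}|\le1100$; indeed for $i\le n-2$ it is $<182$ by (h2), since $|h^{n-i-1}(u_{i+1})|=|v|<c$. So $u_i=\pm128\sqrt{1+x}$ with $|x|\le1100/c<0.0672$, and $|\sqrt{1+x}-1|\le|x|$ gives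
$$u_i\in D(128,9)\cup D(-128,9)\qquad(0\le i\le n-1).\tag{11}$$
Let $p_i$ be the inverse branch of $h^i$ on $D(0,c)$ with $p_i(u_i)=u_0$ ((h2); $p_0=\mathrm{id}$), and $t_i=|p_i'(u_i)|=1/|(h^i)'(u_0)|$. So $t_0=1$ and $t_{i+1}/t_i=1/|2u_i|\in[\frac1{274},\frac1{238}]$.

**Step 6: the sibling points $b_i$.** For $0\le i\le n-1$ the idea is to follow the orbit for $i$ steps, switch from $u_i$ to $-u_i$, and come back. Put $y_i=p_i(-u_i)$. Then $h^{i+1}(y_i)=u_i^2-c=u_{i+1}$, so $h^n(y_i)=v$ and $y_i$ lies in a component $P'$ of $\{|h^n|<c\}$. Let $b_i$ be the point of the set $\hat Z\subset P'$ with $f(b_i)=f(a)$. By complete invariance $b_i\in\mathcal J$. (We take $b_i$ rather than $y_i$ because $\theta$ makes $f$ slightly different from $S_{j+1}\omega h^n(u)$.) Let $x_i=h^i(u(b_i))$. Writing $f(b_i)=S_{j+1}\omega v'e^{\theta'}$ with $v'=h^n(u(b_i))$, we have $|v'|\le1100$, and as in (11), $x_i\in D(128,9)\cup D(-128,9)$.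

**Step 7: $x_i$ is near $-u_i$.** The connected set $h^i(P')$ contains $h^i(y_i)=-u_i$ and $x_i$. It lies in $\{|h^{n-i}|<c\}$, which is contained in $\{|h|<c\}$: this is trivial for $n-i=1$, and otherwise $|h|<182$ there by (h2). The set $\{|u^2-c|<c\}$ lies in $\{\mathrm{Re}\,u^2>0\}$, so it has no points with $\mathrm{Re}\,u=0$. Hence $x_i$ is on the same side of the imaginary axis as $-u_i$, and $238\le|x_i-u_i|\le274$.

**Step 8: the distance $|b_i-a|$.** We first show $u(b_i)=p_i(x_i)$. For $i=0$ this is clear. For $i\ge1$, $h^i(P')\subset\{|h^{n-i}|<c\}\subset D(0,182)\subset D(0,c)$, so $P'$ is a connected subset of $\{|h^i|<c\}$. It meets the component $p_i(D(0,c))$ of that set in $y_i$. So $P'\subset p_i(D(0,c))$, and $u(b_i)=p_i(h^i(u(b_i)))=p_i(x_i)$. Since $D(u_i,16000)\subset D(0,c)$ and $274/16000<0.0172$, Koebe gives $|u(b_i)-u_0|\in t_i[228,285]$. With (10), $\rho_i:=|b_i-a|\in\frac{|a|t_i}N[\frac{228}{1536},\frac{285}{128}]$, so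
$$\rho_0\ge\frac{|a|}{7N},\qquad\rho_{i+1}\ge\frac{\rho_i}{4200}\ (0\le i\le n-2),\qquad\rho_{n-1}\le\frac{3|a|t_{n-1}}N.$$

**Step 9: the smallest $\rho_i$ reaches the scale $\sigma|a|$.** At $a$, $|du/dz|=N|A-u|/|a|\le650N/|a|$ and $|dv/du|=|2u_{n-1}|/t_{n-1}\le274/t_{n-1}$. By Cauchy in the coordinate $v\in D(0,c)$, $|d\theta/dv|\le2^{-9}/(c-1100)<10^{-6}$. So
$$|f'/f|(a)=\Bigl|\frac1v+\frac{d\theta}{dv}\Bigr|\Bigl|\frac{dv}{du}\Bigr|\Bigl|\frac{du}{dz}\Bigr|\le2.05\cdot\frac{274}{t_{n-1}}\cdot\frac{650N}{|a|}\le4\cdot10^5\frac N{|a|t_{n-1}},$$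
that is, $\sigma|a|\ge|a|t_{n-1}/(4\cdot10^5N)$, and $\rho_{n-1}\le1.2\cdot10^6\sigma|a|<M\sigma|a|$.

**Step 10: choice of $b$.** Let $M\sigma|a|\le s\le20|a|/N$ and let $i$ be minimal with $\rho_i\le s$; it exists by Step 9. If $i=0$, $\rho_0\ge s/140$. If $i\ge1$, $\rho_{i-1}>s$, so $\rho_i>s/4200$. Take $b=b_i$. $\square$

**Lemma 11.** Let $c_0=1/(4M^3)$. If $a\in\mathcal J$ is climbing and $0<r\le|a|/M$, then $\mathcal J\cap\{c_0r\le|z-a|\le r\}\ne\emptyset$.

*Proof.* **Step 1: one window of scales per iterate.** Put $r_m=|G_m'(a_m)||a_m|$ with $G_m$ as in Lemma 6. Then $r_0=|a|$, and $|G_{m+1}'(a_{m+1})|=|G_m'(a_m)|/|f'(a_m)|$ gives $r_{m+1}=\sigma(a_m)r_m\le M^{-4}r_m$. Suppose $Mr_{m+1}\le r\le r_m/M$. Then $s=r/|G_m'(a_m)|\in[M\sigma(a_m)|a_m|,|a_m|/M]$. Take $b$ from Lemma 10 for $a_m$. By Koebe on $D(a_m,|a_m|/2)$ (with $x\le2/M$), the point $G_m(b)\in\mathcal J$ has $|G_m(b)-a|\in[\frac r{2M},2r]$.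

**Step 2: the scales between windows.** For general $r\le r_0/M$ choose $m$ with $r_{m+1}/M<r\le r_m/M$. If $r\ge Mr_{m+1}$, Step 1 applies. If $r<Mr_{m+1}$, then $r/M^2<r_{m+1}/M$ and $r/M^2>r_{m+1}/M^3\ge Mr_{m+2}$, so Step 1 applies to $r/M^2$ and $m+1$. So always $\mathcal J\cap\{\frac r{2M^3}\le|z-a|\le2r\}\ne\emptyset$. Apply this with $r/2$ in place of $r$. $\square$

**Proposition 12.** Every Fatou component $V$ of $f$ has uniformly perfect boundary.

*Proof.* **Step 1: move to some $\Omega_k$.** $V$ is bounded. By Lemma 7 and (6) some iterate of a point of $V$ lies in some $W_k$, so $f^i(V)\subset\Omega_k$ for some $i\ge0$. For $a\in\partial V$ the point $b=f^i(a)\in\overline{\Omega_k}\cap\mathcal J=\partial\Omega_k$ is climbing by Lemma 9, and $|b|>\frac12$.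

**Step 2: pull Julia points back to $\partial V$, at small scales.** By Lemma 7, $(f^i)'\ne0$ on the compact set $\partial V\subset\mathcal J$. Hence there is $\rho>0$ such that $f^i$ is univalent on $D(a,\rho)$ for all $a\in\partial V$: otherwise there are $a_n\in\partial V$ and $z_n\ne z_n'$ in $D(a_n,1/n)$ with $f^i(z_n)=f^i(z_n')$, and $f^i$ is not injective near a limit point of $(a_n)$ in $\partial V$. Let $\kappa=|(f^i)'(a)|$, with maximum $\kappa_{\max}$ over $\partial V$. By Koebe the inverse $g$ of $f^i|_{D(a,\rho)}$ is defined on $D(b,\kappa\rho/4)$. Let $0<r\le r_1:=\min(\frac\rho{16},\frac1{2M\kappa_{\max}})$. Then $\kappa r\le\frac1{2M}\le|b|/M$. Lemma 11 at $b$ with radius $\kappa r$, and Koebe for $g$ with $x\le\frac14$, give a point of $\mathcal J$ in $\{\frac{c_0}2r\le|z-a|\le2r\}$.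

**Step 3: all scales.** Put $\alpha=\frac{c_0}4\min(1,2r_1/\operatorname{diam}\partial V)<\frac12$. Then $\mathcal J$ meets $\mathcal A=\{\alpha r\le|z-a|\le r\}$ for all $a\in\partial V$ and $0<r<\operatorname{diam}\partial V$. If $r\le2r_1$, use Step 2 with $r/2$. If $r>2r_1$, use it with $r_1$, noting that $\alpha r\le\frac{c_0}2r_1$ and $2r_1<r$.

**Step 4: from $\mathcal J$ to $\partial V$.** Suppose $\mathcal A\cap\partial V=\emptyset$. The ring $\mathcal A$ is connected and contains a point of $\mathcal J$, which is not in $V$; so $\mathcal A\cap\overline V=\emptyset$. $V$ has points in $D(a,\alpha r)$, because $a\in\partial V$. It also has points with $|z-a|>r$, since otherwise $V\subset D(a,\alpha r)$ and $\operatorname{diam}\partial V\le2\alpha r<r$. As $V$ is connected it meets $\mathcal A$, a contradiction. So $\partial V$ meets $\mathcal A$. $\square$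

**Remark (what the constant depends on).** Let $a\in\partial\Omega_k$ and $r\le|a|/M$. By Lemma 11, $\mathcal J$ meets $\{c_0r\le|z-a|\le r\}$. As $\Omega_k$ contains a circle around $0$, it has a point at distance $>r$ from $a$, and Step 4 shows that $\partial\Omega_k$ meets this ring, with the absolute constant $c_0$. At larger scales no constant works for all $k$. Indeed $\partial\Omega_k$ has no points in $W_k$, but it has a point $a$ with $|a|<2R_k$ and points of modulus $>S_{k+1}/2$. With $r=S_{k+1}/4<\operatorname{diam}\partial\Omega_k$, every $b\in\partial\Omega_k$ with $|b-a|\le r$ has $|b|<S_{k+1}/2$, so $|b|<2R_k$ and $|b-a|<4R_k$. So a constant $\alpha$ for $\partial\Omega_k$ satisfies $\alpha<16R_k/S_{k+1}$, which tends to $0$. Uniform perfectness of each single boundary is not affected.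

## 8. The length of the Julia set

An orbit in $\mathcal J$ moves up through the $Y$'s until it visits a cell; the cell throws it onto a large disc, and the story starts again. Points that never visit a cell form the curves $\gamma_j$. The sets that separate successive visits have very small total diameter, and this is where the factor $\frac1{120}$ per generation of the clusters is used.

**Definition (pieces).** Let $B_k=D(0,2R_{k+1})$ and $\hat B_k=D(0,16R_{k+1})$ for $k\ge0$. A piece of level $k$ is a set $X=\psi(B_k)$ with $\psi:\hat B_k\to\mathbb C$ univalent and $f^m\circ\psi=\mathrm{id}$ for some $m\ge1$.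

Cells of level $k$ are pieces of level $k$, with $m=1$. Let $\Delta_{j,i}=d_jd_{j+1}\cdots d_{j+i-1}$, $\Delta_{j,0}=1$.

**Pieces reached after $i$ steps through the $Y$'s.** Let $j,i\ge1$ and let $Z\subset\hat Z$ be a cell of level $j+i$. Let $E$ be a lift of $\hat Z$, i.e. $\hat Z=S_{j+i}e^E$ with $\exp$ injective on $E$; on $E$ we have $|\mathrm{Re}|<8$. For $l\in\mathbb Z$ the map $S_j\exp\circ\Psi_j\circ\cdots\circ\Psi_{j+i-1}$ on $E+2\pi il$, composed with the lift $\hat B_{j+i}\to E+2\pi il$ of $(f|_{\hat Z})^{-1}$, gives a map $\psi$. By Lemma 4, $f(S_k\exp\Psi_k(s))=S_{k+1}e^s$, so $f^{i+1}\circ\psi=\mathrm{id}$. Hence $\psi$ is univalent and $\psi(B_{j+i})$ is a piece of level $j+i$. Both it and $\psi(\hat B_{j+i})$ lie in $Y_j$, since $|\mathrm{Re}\,\Psi_j|\le\frac12$ there. Let $\mathcal P_{j,i}$ be the collection of these pieces. Since $\Psi_k(s+2\pi id_k)=\Psi_k(s)+2\pi i$, replacing $l$ by $l+\Delta_{j,i}$ changes nothing, so each $Z$ yields at most $\Delta_{j,i}$ pieces.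

Suppose $a\in\mathcal J\cap Y_j$, $f^l(a)\in Y_{j+l}$ for $0\le l<i$ and $f^i(a)\in Z_{j+i}$. Then $a=\psi(f^{i+1}(a))$ lies in a member $\psi(B_{j+i})$ of $\mathcal P_{j,i}$. Indeed, with $a=S_je^{\tau_0}$, $|\mathrm{Re}\,\tau_0|<\log 2$, $\tau_{l+1}=\Phi_{j+l}(\tau_l)$, we have $f^l(a)=S_{j+l}e^{\tau_l}$, and $\tau_l=\Psi_{j+l}(\tau_{l+1})$ for $l<i$ by the uniqueness in Lemma 4.

Let $\mathcal P_k$ consist of all cells of level $\le k+1$ and all members of $\mathcal P_{j,i}$, $1\le j\le k+1$, $i\ge1$. For all $\psi(B_{k'})\in\mathcal P_k$ we have $\psi(\hat B_{k'})\subset B_k$.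

**The total logarithmic size of the cells.** Let $\ell_j$ be the sum over the cells $Z$ of level $j$ of the diameter of a lift $\log Z$. Each sector has log-diameter at most $2\log2/N_0$ at level $0$, so $\ell_0\le2\log2\le2$. Let $j\ge1$, $n=n_j$. On a cell $|f|<2R_{j+1}\le1024S_{j+1}$, so $|h^n(u)|\le1100$, even $<1100$, by Lemma 3. An inverse branch $u=\pm\sqrt{c+\cdot}$ of $h$ on $D(0,1100)$ satisfies $|2u|\ge2\sqrt{c-1100}>240$, so its derivative has modulus $\le1/240$; as in (11) it maps into $D(\pm128,9)\subset D(0,1100)$. The inverse branch of $h^n$ that belongs to a component $P$ is, on $D(0,1100)$, a composition of $n$ such branches. So the $u$-diameter of a cell is $\le2200\cdot240^{-n}$, and by (9) its log-diameter is $\le9\cdot240^{-n}/N_j$. There are $N_j2^n$ cells, so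
$$\ell_j\le9\cdot120^{-n_j},\qquad\ell^*:=\sum_{j\ge1}\ell_j\le2^{-100}.$$

**The total diameter of $\mathcal P_k$.** We use $|e^\alpha-e^\beta|\le e^{\max\mathrm{Re}}|\alpha-\beta|$ and $\prod_{k\ge1}d_k/(d_k-2\varepsilon)\le2$. The total diameter of the cells of level $j\ge1$ is $\le2R_j\ell_j\le1024S_j\ell_j$, and that of the cells of level $0$ is $\le2\ell_0\le4$. The total diameter of $\mathcal P_{j,i}$ is $\le e^{1/2}S_j\cdot\Delta_{j,i}\cdot\frac2{\Delta_{j,i}}\ell_{j+i}\le4S_j\ell_{j+i}$: the $\Delta_{j,i}$ copies exactly compensate for the contraction of the $\Psi$'s, and this is why $\sum\ell_j$ has to converge. Since $\sum_{j\le k+1}S_j\le2S_{k+1}$ and $S_{k+1}\ge2^{20}$,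
$$T_k:=\sum_{X\in\mathcal P_k}\operatorname{diam}X\le4+1024\sum_{j=1}^{k+1}S_j\ell^*\le4+2048S_{k+1}\ell^*\le2^{-17}S_{k+1}\le2^{-25}R_{k+1}.\tag{12}$$

**Generations.** Let $\mathcal P_k^{(n)}$ be the family of the pieces $\psi_1\circ\cdots\circ\psi_n(B_{k_n})$ with $\psi_1(B_{k_1})\in\mathcal P_k$ and $\psi_{i+1}(B_{k_{i+1}})\in\mathcal P_{k_i}$. These are pieces, because $\psi_{i+1}(\hat B_{k_{i+1}})\subset B_{k_i}$. For any piece $X=\psi(B_k)$, Koebe on $\hat B_k$ (with $x=\frac18$) gives $|\psi'|\le1.7|\psi'(0)|$ on $B_k$, and Koebe on $B_k$ gives $\operatorname{diam}X\ge|\psi'(0)|R_{k+1}$. So, by (12), and then by induction on $n$,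
$$\sum_{X'\in\mathcal P_k}\operatorname{diam}\psi(X')\le1.7|\psi'(0)|T_k\le2^{-24}\operatorname{diam}X,\qquad\sum_{X\in\mathcal P_k^{(n)}}\operatorname{diam}X\le2^{-24(n-1)}T_k.\tag{13}$$

**Visits.** Say that $a\in\mathcal J$ visits at time $m$ if $f^m(a)\in\bigcup_jZ_j$. If $a\in\mathcal J\cap B_k$ has at least $n$ visits, then $a$ lies in a member of $\mathcal P_k^{(n)}$. Indeed $a$ has level $j\le k+1$. If the first visit is at time $i$, then by (7) $f^l(a)\in Y_{j+l}$ for $l<i$ and $f^i(a)\in Z_{j+i}$. So $a$ lies in some $\psi_1(B_{k_1})\in\mathcal P_k$ with $k_1=j+i$ (a cell if $i=0$, a member of $\mathcal P_{j,i}$ if $i\ge1$), and $\psi_1(f^{i+1}(a))=a$. The point $f^{i+1}(a)\in\mathcal J\cap B_{k_1}$ has at least $n-1$ visits; iterate.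

**Proposition 13.** $\mathcal H^1(\mathcal J\cap B_k)\le31S_{k+1}$ for all $k\ge0$.

*Proof.* **Step 1: infinitely many visits.** Such points of $\mathcal J\cap B_k$ lie, for each $n$, in the union of $\mathcal P_k^{(n)}$, so by (13) they form a set of $\mathcal H^1$-measure $0$.

**Step 2: no visits.** Such points lie in some $Y_j$, $1\le j\le k+1$, with $f^m(a)\in Y_{j+m}$ for all $m$ by (7), i.e. in $\gamma_j$ by Lemma 8. Here $\mathcal H^1(\gamma_j)\le2\pi e^{1/2}\sqrt2\,S_j\le15S_j$, so the total length is $\le30S_{k+1}$.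

**Step 3: exactly $n\ge1$ visits.** Such points lie in sets $\psi(\gamma_j\cap B_{k_n})$, $j\le k_n+1$, where $\psi(B_{k_n})=X\in\mathcal P_k^{(n)}$. For given $X$ these have total length at most
$$1.7|\psi'(0)|\cdot30S_{k_n+1}\le\tfrac{51}{352}|\psi'(0)|R_{k_n+1}\le\tfrac{51}{352}\operatorname{diam}X.$$
Summing over $X$ and $n$ with (13), and using (12), $\mathcal H^1(\mathcal J\cap B_k)\le30S_{k+1}+2T_k\le31S_{k+1}$. $\square$

**Proof of Theorem 1.** By Proposition 13, $\mathcal J$ is a countable union of sets of finite length, so $\dim\mathcal J\le1$. It contains the curve $\gamma_1$, so $\dim\mathcal J\ge1$ (this is also Baker's theorem). Hence $\dim\mathcal J(f)=1$. The components $\Omega_k$ are multiply connected (Section 6), and all Fatou components, in particular all multiply connected ones, have uniformly perfect boundaries by Proposition 12. $\blacksquare$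

## 9. Multiply connected components, spherical length and packing dimension

**Proof of Theorem 2(1).** Boundedness was shown in Section 6 and uniform perfectness in Proposition 12. It remains to show that a Fatou component $V$ is multiply connected; the idea is to push its boundary forward to some $\partial\Omega_k$. Let $f^i(V)\subset\Omega_k$. As $V$ is bounded and $f^i(\partial V)\subset\mathcal J$, the map $f^i:V\to\Omega_k$ is proper, hence onto. So the compact set $f^i(\overline V)$ equals $\overline{\Omega_k}$. Moreover $f^i(\partial V)=\partial\Omega_k$: points of $\partial V$ go into $\mathcal J\cap\overline{\Omega_k}=\partial\Omega_k$, and a point of $\partial\Omega_k$ has a preimage in $\overline V$, which cannot lie in $V$.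

Suppose $V$ were simply connected, with Riemann map $\phi:D(0,1)\to V$. Then $\partial V=\bigcap_{r<1}\overline{\phi(\{r<|w|<1\})}$: boundary points are limits of $\phi(w_n)$ with $|w_n|\to1$, and a point $\phi(w_0)\in V$ has a neighborhood that misses $\phi(\{r<|w|<1\})$ for $r$ near $1$. A decreasing intersection of compact connected sets is connected, so $\partial V$ and $\partial\Omega_k=f^i(\partial V)$ would be connected. But $\partial\Omega_k$ has points on both sides of the annulus $W_k\subset\Omega_k$: outside since $\Omega_k$ is bounded, inside since $q\in\mathcal J$ is there. This is a contradiction. $\blacksquare$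

**Proof of Theorem 2(2).** The idea is that the growth of $\mathcal H^1$ on $B_k$ is only linear in $S_{k+1}$, while the spherical density decays quadratically. For $k\ge1$,
$$\mathcal J\cap(B_k\setminus B_{k-1})\subset\{|z|\ge2R_k\}\setminus W_k\subset\{|z|>S_{k+1}/2\}.$$
The spherical measure may be computed with the chordal distance $2|z-w|/\sqrt{(1+|z|^2)(1+|w|^2)}$, since its ratio to the spherical distance tends to $1$ at small distances. On $\{|z|>S_{k+1}/2\}$ it is at most $\frac8{S_{k+1}^2}|z-w|$, and everywhere it is at most $2|z-w|$. So by Proposition 13 the spherical measure of $\mathcal J$ is at most $2\cdot31S_1+\sum_{k\ge1}248/S_{k+1}<\infty$. Finiteness of $\mathcal H^1(\mathcal J\cap D(0,r))$ is Proposition 13, and positivity for large $r$ follows from $\gamma_1\subset\mathcal J$. $\blacksquare$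

For (3), recall that a bounded set $E$ has upper Minkowski dimension $\limsup_{\rho\to0}\log\nu(\rho)/\log(1/\rho)$, where $\nu(\rho)$ is the minimal number of sets of diameter $\le\rho$ that cover $E$. The packing dimension of $E$ is the infimum, over all countable covers of $E$ by bounded sets $E_i$, of $\sup_i$ of the upper Minkowski dimensions of the $E_i$; it is at least $\dim E$. For example, $\{1/n:n\ge1\}$ has upper Minkowski dimension $\frac12$, but packing dimension $0$, being countable.

**Proof of Theorem 2(3).** Let $\nu_k(\rho)$ be the minimal number of sets of diameter $\le\rho$ covering $\mathcal J\cap B_k$. Let $t>1$. I show that there is $C_t$ with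
$$\nu_k(\delta R_{k+1})\le C_t\delta^{-t}\qquad(k\ge0,\ 0<\delta\le1).\tag{14}$$
Then bounded parts of $\mathcal J$ have upper Minkowski dimension $\le1$, so the packing dimension is $\le1$; it is $\ge\dim\mathcal J=1$. Below, $C$ denotes absolute constants, not always the same.

**Claim.** With $\rho=\delta R_{k+1}$, the points of $\mathcal J\cap B_k$ that are not in any $X\in\mathcal P_k$ with $\operatorname{diam}X\ge\rho$ can be covered by at most $C\delta^{-1}(1+\log\frac1\delta)^2$ sets of diameter $\le\rho$.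

**Step 1: the claim implies (14), by induction over scales.** Let $X=\psi(B_{k'})\in\mathcal P_k$ with $\operatorname{diam}X\ge\rho$; by (12) there are finitely many such $X$. By complete invariance $\mathcal J\cap X=\psi(\mathcal J\cap B_{k'})$. Put $\delta'=\rho/(1.7\operatorname{diam}X)<1$. The $\psi$-images of subsets of $B_{k'}$ of diameter $\le\delta'R_{k'+1}$ have diameter $\le1.7|\psi'(0)|\delta'R_{k'+1}\le1.7\delta'\operatorname{diam}X=\rho$. By (12), $\delta'\ge2\delta$. So
$$\nu_k(\delta R_{k+1})\le C\delta^{-1}(1+\log\tfrac1\delta)^2+\sum_{\operatorname{diam}X\ge\rho}\nu_{k'}(\delta'R_{k'+1}).$$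
Now prove (14), for all $k$ at once, for $\delta\in[2^{-s-1},2^{-s}]$ by induction on $s=0,1,2,\dots$. For $\delta\ge\frac12$ the sum is empty, as $\operatorname{diam}X\le2^{-25}R_{k+1}$. In general $\delta'\ge2\delta$ is covered by the induction hypothesis, and since $1.7\operatorname{diam}X/R_{k+1}\le1$ and $t>1$, the sum is at most
$$C_t\delta^{-t}\sum_X\Bigl(\frac{1.7\operatorname{diam}X}{R_{k+1}}\Bigr)^t\le C_t\delta^{-t}\cdot\frac{1.7\,T_k}{R_{k+1}}\le\tfrac12C_t\delta^{-t}.$$
So (14) holds if $C_t\ge2\sup_{\delta\le1}C\delta^{t-1}(1+\log\frac1\delta)^2$, which is finite.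

The remaining steps prove the claim.

**Step 2: reduction to few pairs of levels.** By Section 8 the points in question lie on some $\gamma_j$, $1\le j\le k+1$, or in some small $X\in\mathcal P_k$, i.e. one with $\operatorname{diam}X<\rho$. If $4R_j\le\rho$, all points of level $\le j$ lie in the one set $D(0,2R_j)$ of diameter $\le\rho$. By (3), $R_j\le2^{-28(k+1-j)}R_{k+1}$, so the number of $j\in[1,k+1]$ with $4R_j>\rho$ is at most $C(1+\log\frac1\delta)$. Small cells of level $0$ need at most $N_0=C$ sets. Fix $j\in[1,k+1]$ with $4R_j>\rho$ and put $x=S_j/\rho\le1/\delta$; bounds $C(1+x)$ are then $\le C/\delta$.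

**Step 3: pieces reached late are close to $\gamma_j$.** The closed $\frac\rho4$-neighborhood of a curve of length $\le CS_j$, for instance of $\gamma_j$, is covered by $C(1+x)$ sets of diameter $\le\rho$: cut the curve into arcs of length $\le\rho/2$. Let $z=S_je^{\tau_0}$ be a point of a member of $\mathcal P_{j,i}$, with $\tau_l=\Psi_{j+l}(\tau_{l+1})$ for $0\le l<i$ and $|\mathrm{Re}\,\tau_i|<8$. Put $\Delta_l=|\mathrm{Re}\,\tau_l-\varphi_{j+l}(\mathrm{Im}\,\tau_l)|$. Then $\Delta_i\le9$, and $\Delta_{l+1}\ge(d_{j+l}-4\varepsilon)\Delta_l$ as in Step 5 of the proof of Lemma 8. So $\Delta_0\le10/\Delta_{j,i}$ and $\operatorname{dist}(z,\gamma_j)\le e^{1/2}S_j\Delta_0\le20S_j/\Delta_{j,i}$. Hence all $\mathcal P_{j,i}$ with $\Delta_{j,i}\ge80x$ are covered together with $\gamma_j$. Since $\Delta_{j,i}\ge2^i$, at most $C(1+\log\frac1\delta)$ values of $i\ge1$ remain. Add $i=0$, meaning the cells of level $j$ themselves.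

**Step 4: sectors as first covering sets.** Fix a remaining $i\ge0$; put $m=j+i\ge1$ and $K=N_m\Delta_{j,i}$. Let $F$ denote the relevant inverse branches: the identity if $i=0$, and $S_j\exp\circ\Psi_j\circ\cdots\circ\Psi_{m-1}$ on lifts (by $S_me^{(\cdot)}$) if $i\ge1$. Since translating a lift by $2\pi i\Delta_{j,i}$ does not change its image, the pieces lie in at most $K$ sets "$F$(sector of level $m$)". A subset of a sector with log-diameter $D$ has $F$-image of diameter $\le1024S_jD/\Delta_{j,i}$: for $i=0$ the bound is $2R_jD$, for $i\ge1$ it is $e^{1/2}S_j\cdot2D/\Delta_{j,i}$. With $D\le2\log2/N_m$, the $F$-images of sectors have diameter $\le2048S_j/K$. Each of them meets the curve $F(\{|z|=R_m\})$, since a sector contains a point with $\zeta_m=1$. This curve is the circle $|z|=R_j$ if $i=0$. If $i\ge1$ it is the curve $\{S_je^{\varphi(y)+iy}\}$, where $\varphi$ is the pullback from level $m$ to level $j$ of the constant $\log(R_m/S_m)<8$; by Steps 1 and 2 of the proof of Lemma 8, $\varphi$ has Lipschitz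 constant $\le1$ and $|\varphi|\le\frac12$. In both cases its length is $\le CS_j$.

**Step 5: many sectors.** If $2048S_j/K\le\rho/4$, everything lies in the $\frac\rho4$-neighborhood of that curve, and $C(1+x)$ sets suffice by Step 3.

**Step 6: few sectors; use the generations of the clusters.** Otherwise $K<2^{13}x$. In a sector of level $m$, for $1\le l\le n_m$, the cells lie in the $2^l$ sets $p(D(0,1100))$ ($u$-coordinate), with $p$ running over the inverse branches of $h^l$. Indeed on a cell $|h^{n_m}(u)|<1100$ and, by (h2), $|h^l(u)|<182$ for $l<n_m$. As in Section 8, these sets have $u$-diameter $\le2200\cdot240^{-l}$ and log-diameter $\le9\cdot240^{-l}/N_m$, so their $F$-images have diameter $\le2^{15}S_j240^{-l}/K$. For $l=0$ use the $F$-image of the sector itself, for which the same bound holds by Step 4.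

Suppose there is a minimal $l\le n_m$ with $2^{15}S_j240^{-l}/K\le\rho$. If $l=0$, we use at most $K\le2^{13}x$ sets. If $l\ge1$, then $240^{l-1}<2^{15}x/K$ by minimality, and we use at most $K2^l\le2K\cdot240^{l-1}\le2^{16}x$ sets. If there is no such $l$, then $2^{n_m}\le240^{n_m}<2^{15}x/K$, so there are at most $K2^{n_m}\le2^{15}x$ pieces altogether, and each small piece is covered by itself.

So each pair $(j,i)$ needs at most $C/\delta$ sets, and there are at most $C(1+\log\frac1\delta)^2$ pairs. With the one set $D(0,2R_j)$, the small cells of level $0$, and the curves $\gamma_j$, this proves the claim, and with it Theorem 2(3). $\blacksquare$
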